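\title{Decay of all solutions of the Keller--Segel model with prevention of overcrowding and linear diffusion}

\begin{abstract}
We consider the system $\partial_t\rho=\nabla\cdot(\varepsilon\nabla\rho-\rho(1-\rho)\nabla S)$, $-\Delta S+S=\rho$ on $\mathbb R^d$ with integrable initial data $0\le\rho_0\le1$. We prove that for every dimension $d\ge1$, every diffusivity $\varepsilon>0$ and every mass $M$ the solution decays at the rate of the heat equation, with constants that depend only on $d$, $\varepsilon$ and $M$, and that it approaches the heat kernel of mass $M$. No moment or entropy assumption is made on the data. The proof shows that the flux must be uniformly small at some time, that a small flux forces a low density, and that a low density persists. For small $\varepsilon$ the density falls below any fixed level after a time at most exponential in $1/\varepsilon$, and for the indicator function of a ball an exponentially long time is needed.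
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The model}

Let $d\ge1$ and $\varepsilon>0$. The Keller--Segel model with prevention of overcrowding and linear diffusion is the system
\begin{equation}\label{eq:KS}
\partial_t\rho=\nabla\cdot\big(\varepsilon\nabla\rho-\rho(1-\rho)\nabla S\big),\qquad -\Delta S+S=\rho,\qquad \rho|_{t=0}=\rho_0
\end{equation}
on $\mathbb R^d$, with $\rho_0\in L^1(\mathbb R^d)$ and $0\le\rho_0\le1$. The density $\rho$ diffuses, and it drifts up the gradient of a field $S$ that it generates itself; the factor $1-\rho$ switches the drift off as $\rho$ approaches $1$. The flow preserves the constraint $0\le\rho\le1$ and the mass $M=\int\rho_0\,dx$, so the solution stays bounded in $L^1\cap L^\infty$.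

Let $G_s(x)=(4\pi s)^{-d/2}e^{-|x|^2/4s}$ be the heat kernel and $e^{s\Delta}g=G_s*g$. The field is $S=\mathcal B*\rho$, where
\[
\mathcal B(x)=\int_0^\infty e^{-t}G_t(x)\,dt=(4\pi)^{-d/2}\int_0^\infty t^{-d/2}e^{-t-|x|^2/4t}\,dt
\]
is the Bessel potential; its Fourier transform is $\int_0^\infty e^{-t(1+|\xi|^2)}\,dt=(1+|\xi|^2)^{-1}$. Since $\mathcal B>0$ and $\int\mathcal B=1$, the field $S$ is a weighted local average of $\rho$, and $0\le S\le1$. Throughout the paper we write
\[
a=\rho(1-\rho),\qquad F=a\nabla S,\qquad J=\varepsilon\nabla\rho-F ,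
\]
so that the first equation reads $\partial_t\rho=\nabla\cdot J$. We call $a$ the mobility, $F$ the drift and $J$ the flux.

The system is a gradient flow. With $H(r)=r\log r+(1-r)\log(1-r)$, let
\[
E(\rho,S)=\varepsilon\int H(\rho)\,dx-\int\rho S\,dx+\frac12\int\big(|\nabla S|^2+S^2\big)\,dx .
\]
For $S=\mathcal B*\rho$ the last integral equals $\int\rho S$ (multiply $-\Delta S+S=\rho$ by $S$), so $E=\varepsilon\int H(\rho)-\frac12\int\rho S$. The first variation of $E$ in $\rho$ is $\varepsilon u$, where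
\begin{equation}\label{eq:u}
u=\log\frac{\rho}{1-\rho}-\frac S\varepsilon,\qquad \nabla u=\frac{\nabla\rho}{a}-\frac{\nabla S}{\varepsilon}=\frac{J}{\varepsilon a}\quad\text{where }0<\rho<1,
\end{equation}
and \eqref{eq:KS} is $\partial_t\rho=\nabla\cdot\big(a\nabla\frac{\delta E}{\delta\rho}\big)$. The entropy term of $E$ is lowered by spreading the mass out, the interaction term by gathering it.

\begin{definition}\label{def:sol}
Let $\rho_0\in L^1(\mathbb R^d)$, $0\le\rho_0\le1$, $M=\int\rho_0$. A \emph{solution} of \eqref{eq:KS} with datum $\rho_0$ is a measurable function $\rho$ on $[0,\infty)\times\mathbb R^d$ such that, with $S(t)=\mathcal B*\rho(t)$ and $F=\rho(1-\rho)\nabla S$,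
\begin{enumerate}
\item[(i)] $0\le\rho(t)\le1$ almost everywhere and $\int\rho(t)\,dx=M$, for every $t\ge0$;
\item[(ii)] $\rho(0)=\rho_0$, and $t\mapsto\int\rho(t)\psi\,dx$ is continuous on $[0,\infty)$ for every $\psi\in C_c^\infty(\mathbb R^d)$;
\item[(iii)] $\int_0^\infty\!\!\int\big[\rho\,(\partial_t\varphi+\varepsilon\Delta\varphi)+F\cdot\nabla\varphi\big]\,dx\,dt=0$ for every $\varphi\in C_c^\infty((0,\infty)\times\mathbb R^d)$.
\end{enumerate}
\end{definition}

The global solution of \eqref{eq:KS}, which takes values in $[0,1]$, conserves the mass and is continuous for $t>0$, is of this kind: for $t>0$ property (ii) follows from dominated convergence, and at $t=0$ it is the meaning of the initial condition. We use nothing beyond (i)--(iii); the results below hold for every solution in this sense. If $M=0$ then $\rho\equiv0$, so we assume $M>0$.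

\subsection{The question}

We say that a solution \emph{decays} if $\|\rho(t)\|_\infty\to0$ as $t\to\infty$. By the inequality
\begin{equation}\label{eq:interp}
\|f\|_p\le\|f\|_1^{1/p}\|f\|_\infty^{1-1/p},\qquad1\le p\le\infty,
\end{equation}
and conservation of mass, this is the same as $\|\rho(t)\|_p\to0$ for every $1<p\le\infty$. Decay is known in two regimes, with the rates of the heat equation and with constants $C$ that may depend on $d$, $p$, $\varepsilon$ and $\rho_0$.
\begin{itemize}
\item \emph{Small mass.} There is a constant $C(d)$ such that, if $M<(4\varepsilon/C(d))^{1/\beta}$ with $\beta=\min\{1,2/d\}$, then $\|\rho(t)\|_p\le C(t+1)^{-\frac{d(p-1)}{2p}}$ for $2\le p<\infty$ and $\|\rho(t)\|_\infty\le C(t+1)^{-d/2}$.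
\item \emph{Large diffusivity on the line.} If $d=1$ and $\varepsilon>\frac14$, then for every mass $\|\rho(t)\|_p\le C(t+1)^{-\frac{p-1}{2p}}$ for $2\le p\le\infty$.
\end{itemize}
It is also known that \eqref{eq:KS} has no nonzero stationary solution in $L^1(\mathbb R^d)$. The problem posed in \cite{KS} is this:

\medskip
\noindent\emph{Do the solutions of \eqref{eq:KS} decay for every $\varepsilon>0$ and every initial mass?}
\medskip

Two short computations show where the difficulty lies. First, multiply the equation by $\rho$ and integrate. Since $\nabla S=\mathcal B*\nabla\rho$ and $\|\mathcal B\|_1=1$, we have $\|\nabla S\|_2\le\|\nabla\rho\|_2$, and therefore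
\begin{equation}\label{eq:L2}
\frac12\frac d{dt}\|\rho\|_2^2=-\int\nabla\rho\cdot J=-\varepsilon\|\nabla\rho\|_2^2+\int a\,\nabla\rho\cdot\nabla S\le-\big(\varepsilon-\|a\|_\infty\big)\|\nabla\rho\|_2^2 .
\end{equation}
As $a\le\frac14$ and $a\le\rho$, diffusion dominates when $\varepsilon>\frac14$, and also, for any $\varepsilon$, as long as $\|\rho\|_\infty<\varepsilon$. Second, every constant $\bar\rho\in(0,1)$ is a (nonintegrable) stationary state, with $S=\bar\rho$. The linearized equation is $\partial_tv=\varepsilon\Delta v-\bar a\,\Delta(\mathcal B*v)$ with $\bar a=\bar\rho(1-\bar\rho)$, and the mode $e^{i\xi\cdot x}$ grows at the rate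
\[
-|\xi|^2\Big(\varepsilon-\frac{\bar a}{1+|\xi|^2}\Big).
\]
This rate is positive for small $\xi\ne0$ exactly when $\bar a>\varepsilon$, which happens for densities near $\frac12$ as soon as $\varepsilon<\frac14$. A datum of large mass can equal such an unstable density on a ball as large as we like. For $\varepsilon<\frac14$ and large $M$ one would therefore guess that the mass gathers into aggregates, and it is a fair question whether they ever dissolve. The absence of stationary solutions suggests that they do, since there is no nonzero integrable state to settle on. It does not prove it: on the whole space the orbit need not be compact, and the energy, as we shall see, is unbounded below.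

\subsection{Results}

The answer to the question is yes.

\begin{theorem}[Decay]\label{thm:decay}
Let $d\ge1$, $\varepsilon>0$, $M>0$, and let $\rho$ be a solution of \eqref{eq:KS} whose datum $\rho_0\in L^1(\mathbb R^d)$, $0\le\rho_0\le1$, has mass $M$.
\begin{enumerate}
\item[(a)] $\|\rho(t)\|_\infty\to0$ as $t\to\infty$.
\item[(b)] There is $C=C(d,\varepsilon,M)$ such that
\[
\|\rho(t)\|_p\le C(1+t)^{-\frac d2(1-\frac1p)},\qquad t\ge0,\quad1\le p\le\infty .
\]
\item[(c)] Let $\ell_d(t)=1$ for $d\ge2$ and $\ell_1(t)=\log(2+t)$. There is $C=C(d,\varepsilon,M)$ such that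
\[
\|\rho(t)-e^{\varepsilon t\Delta}\rho_0\|_p\le C\,t^{-\frac d2(1-\frac1p)-\frac12}\,\ell_d(t),\qquad t\ge2,\quad1\le p\le\infty .
\]
Consequently $t^{\frac d2(1-\frac1p)}\|\rho(t)-MG_{\varepsilon t}\|_p\to0$ for all $1\le p\le\infty$. In particular $t^{d/2}\|\rho(t)\|_\infty\to M(4\pi\varepsilon)^{-d/2}$, and the rates in (b) are optimal for every $\rho_0\not\equiv0$.
\end{enumerate}
\end{theorem}

The constants depend on the datum only through its mass. The convergence to $MG_{\varepsilon t}$ cannot be uniform in this way: a translate $\rho(t,\cdot-v)$ of a solution is a solution of the same mass, and for fixed $t$ its $L^1$ distance to $MG_{\varepsilon t}$ tends to $2M$ as $|v|\to\infty$.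

The guess that aggregates survive is not far from the truth when $\varepsilon$ is small: decay may set in only after an exponentially long time. We write $B_r$ for the ball of radius $r$ about the origin.

\begin{theorem}[The time before decay]\label{thm:time}
Let $d\ge1$.
\begin{enumerate}
\item[(a)] There is $N=N(d)$ such that for $0<\varepsilon\le1$, $0<\theta<1$, $M>0$ and every solution of mass $M$,
\[
\|\rho(t)\|_\infty\le\theta\qquad\text{for all }t\ge N(1+M)^N\theta^{-N}e^{N/\varepsilon}.
\]
\item[(b)] Let $r>0$, $\rho_0=\mathbf 1_{B_r}$, $M=|B_r|$ and $s_0=\frac1M\int\rho_0\,\mathcal B*\rho_0\,dx>0$. There are $c,C>0$ depending only on $d$ and $r$ such that for $0<\varepsilon\le1$ the inequality $\|\rho(t)\|_\infty\le s_0/2$ is possible only for $t\ge c\,e^{s_0/(4d\varepsilon)}-C$.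
\end{enumerate}
\end{theorem}

The number $s_0$ is the mean of the initial field over the ball. For $d=1$ we have $\mathcal B(x)=\frac12e^{-|x|}$, the function with Fourier transform $(1+\xi^2)^{-1}$, so $Ms_0=\int_0^{2r}(2r-v)e^{-v}\,dv=2r-1+e^{-2r}$ and $s_0=1-\frac{1-e^{-2r}}{2r}$.

\section{The mechanism}\label{sec:idea}

By \eqref{eq:L2}, what has to be shown is that the density becomes uniformly small once; after that the equation is a perturbation of the heat equation. The reason it must become small is visible in the simplest case.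

\begin{example}[No stationary state on the line]\label{ex:stat}
Let $d=1$ and let $\rho$ be a solution of mass $M>0$ that does not depend on $t$. By Lemma~\ref{lem:reg} below, $\rho$ is smooth and tends to $0$ at infinity, and $J$ is integrable. The equation says $J'=0$, so $J=0$. Since $\rho$ is continuous, nonzero and tends to $0$, there is $x_0$ with $0<\rho(x_0)<1$. Let $I\ni x_0$ be the largest open interval on which $0<\rho<1$. By \eqref{eq:u}, $u$ is constant on $I$, that is,
\[
\frac{\rho}{1-\rho}=\lambda e^{S/\varepsilon}\ \text{ on }I,\qquad\lambda=e^{u(x_0)}>0 .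
\]
Since $0\le S\le1$, the ratio $\rho/(1-\rho)$ lies in $[\lambda,\lambda e^{1/\varepsilon}]$, so $\rho$ stays in a compact subset of $(0,1)$ on $I$. At a finite endpoint of $I$ we would have $\rho\in\{0,1\}$, so $I=\mathbb R$. Then $\rho\ge\lambda/(1+\lambda)$ everywhere, which contradicts $\int\rho=M<\infty$.
\end{example}

The argument is stable. If $|J|\le A$ with $A$ small but not zero, then $u$ varies slowly where $a$ is bounded below, and $a$ stays bounded below as long as $u$ has varied by at most $1$. A point of moderate density is thus surrounded by a ball of radius proportional to $1/A$ on which $\rho$ is bounded below, and for small $A$ this ball holds more mass than there is (Section~\ref{sec:small}). The field can lower the ratio $\rho/(1-\rho)$ by the factor $e^{-1/\varepsilon}$, and this is the source of the exponential in Theorem~\ref{thm:time}(a).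

It remains to find a time at which the flux is small, and for this one turns to the energy. Formally,
\[
\frac{dE}{dt}=\int\varepsilon u\,\nabla\cdot J=-\int\frac{|J|^2}{a}\le-4\|J\|_2^2 .
\]
If $E$ were bounded below and finite at the initial time, $\|J\|_2^2$ would be integrable in time. Neither is true. For $\rho=\eta\mathbf 1_{B_R}$ with $\eta|B_R|=M$ we have $E\le\varepsilon M\log\eta\to-\infty$ as $\eta\to0$. This loss does occur along spreading profiles: since $\int G_s|x|^2/4s=\frac d2$, the Gaussian $g=MG_{\varepsilon t}$ has $\int g\log g=M\log M-\frac d2M\log(4\pi e\varepsilon t)$. A logarithmic loss is harmless, because a bound $\int_1^{1+T}\|J\|_2^2\,dt=o(T)$ already produces times of small flux. The second defect is more serious: for $\rho_0=|x|^{-d}(\log|x|)^{-2}\mathbf 1_{\{|x|>e\}}$, which is integrable and bounded by $1$, we have $\int\rho_0\log\rho_0\le-d\,|\partial B_1|\int_e^\infty\frac{dr}{r\log r}=-\infty$, and the energy identity says nothing. In Section~\ref{sec:energy} we replace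 $H$ by a regularization $\Phi_\delta$ with $\Phi_\delta''=1/(a+\delta)$. The regularized energy has range of size $\log(1/\delta)$ on densities of mass $M$, and it fails to decrease by at most $\delta\log(1/\delta)$ per unit time. On a time interval of length $T$ the choice $\delta=1/T$ makes both defects of order $\log T$.

To pass between $L^2$ and $L^\infty$ bounds we need Lipschitz bounds for $\rho$ and $J$ that are uniform in time; they are proved in Section~\ref{sec:reg}. Section~\ref{sec:trap} shows that a low density persists and proves Theorems~\ref{thm:decay}(a) and~\ref{thm:time}(a). Sections~\ref{sec:rate} and~\ref{sec:asym} give the rate and the asymptotics, and Section~\ref{sec:lower} proves Theorem~\ref{thm:time}(b).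

\section{Kernels, Duhamel's formula and three inequalities}\label{sec:tools}

We write $\nabla^kf$ for the array of partial derivatives of order $k$ and $|\nabla^kf|$ for its Euclidean norm. Let $D_hf=f(\cdot+h)-f$, and let
\[
[f]_p=\sup_{h\ne0}|h|^{-1/2}\|D_hf\|_p
\]
be the H\"older seminorm of order $\frac12$ in $L^p$. From $D_hf=\int_0^1h\cdot\nabla f(\cdot+\vartheta h)\,d\vartheta$ and $\min\{A,B\}\le\sqrt{AB}$ we get
\begin{equation}\label{eq:diff}
\|D_hf\|_p\le\min\{2\|f\|_p,\,|h|\,\|\nabla f\|_p\},\qquad [f]_p\le\big(2\|f\|_p\|\nabla f\|_p\big)^{1/2}.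
\end{equation}

\begin{lemma}[Heat semigroup]\label{lem:heat}
There is $\kappa=\kappa(d)\ge1$ such that for $\sigma>0$ and $1\le p\le m\le\infty$,
\begin{align}
&\|e^{\sigma\Delta}g\|_p\le\|g\|_p,\qquad\|e^{\sigma\Delta}g\|_m\le\kappa\sigma^{-\frac d2(\frac1p-\frac1m)}\|g\|_p,\label{eq:H1}\\
&\|\nabla e^{\sigma\Delta}g\|_m\le\kappa\sigma^{-\frac d2(\frac1p-\frac1m)-\frac12}\|g\|_p,\label{eq:H2}\\
&[e^{\sigma\Delta}g]_p\le\kappa\sigma^{-1/4}\|g\|_p,\qquad[\nabla e^{\sigma\Delta}g]_p\le\kappa\sigma^{-3/4}\|g\|_p,\label{eq:H3}\\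
&\|\nabla^2e^{\sigma\Delta}g\|_p\le\kappa\sigma^{-3/4}[g]_p .\label{eq:H4}
\end{align}
The bound \eqref{eq:H2} also holds for $\nabla\cdot e^{\sigma\Delta}V$ when $V$ is a vector field.
\end{lemma}

\begin{proof}
By scaling, $\|\nabla^jG_\sigma\|_\nu=\sigma^{-\frac j2-\frac d2(1-\frac1\nu)}\|\nabla^jG_1\|_\nu$, and $\|\nabla^jG_1\|_\nu$ is bounded uniformly in $\nu\in[1,\infty]$ by \eqref{eq:interp}. Young's inequality $\|f*g\|_m\le\|f\|_\nu\|g\|_p$ with $1-\frac1\nu=\frac1p-\frac1m$ gives \eqref{eq:H1}, \eqref{eq:H2} and $\|\nabla^2e^{\sigma\Delta}g\|_p\le C\sigma^{-1}\|g\|_p$; for vector fields use $|\nabla\cdot e^{\sigma\Delta}V|\le|\nabla G_\sigma|*|V|$. These bounds and \eqref{eq:diff} give \eqref{eq:H3}. Since $\int\nabla^2G_\sigma=0$, we have $\nabla^2e^{\sigma\Delta}g=\int\nabla^2G_\sigma(v)\,\big(g(\cdot-v)-g\big)\,dv$, whose $L^p$ norm is at most $[g]_p\int|\nabla^2G_\sigma(v)|\,|v|^{1/2}\,dv=C\sigma^{-1+1/4}[g]_p$.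
\end{proof}

For the Bessel potential, the same scaling gives
\[
b_d:=\|\nabla\mathcal B\|_1\le\|\nabla G_1\|_1\int_0^\infty e^{-t}t^{-1/2}\,dt<\infty,\qquad\|\mathcal B\|_2\le\|G_1\|_2\int_0^\infty e^{-t}t^{-d/4}\,dt<\infty\ \text{ if }d\le2 .
\]
A derivative of $S=\mathcal B*\rho$ may be put on either factor. For a solution this gives
\begin{equation}\label{eq:S}
0\le S\le\|\rho\|_\infty\le1,\qquad\|\nabla S\|_\infty\le b_d\|\rho\|_\infty\le b_d,\qquad|F|\le\|\nabla S\|_\infty\,\rho\le b_d\,\rho,
\end{equation}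
and, whenever the right sides are finite,
\begin{equation}\label{eq:S2}
\|\nabla S\|_p\le\|\nabla\rho\|_p,\qquad\|\Delta S\|_p\le\|\Delta\rho\|_p,\qquad1\le p\le\infty .
\end{equation}

\begin{lemma}[Duhamel's formula]\label{lem:duhamel}
Let $\rho$ be a solution and $0\le t_1<t$. Then
\begin{equation}\label{eq:duhamel}
\rho(t)=e^{\varepsilon(t-t_1)\Delta}\rho(t_1)-\int_{t_1}^t\nabla\cdot e^{\varepsilon(t-s)\Delta}F(s)\,ds .
\end{equation}
\end{lemma}

\begin{proof}
Let $\varphi$ be smooth on $[t_1,t]\times\mathbb R^d$ with support bounded in $x$. The function $s\mapsto\int\rho(s)\varphi(s)$ is continuous on $[t_1,t]$, by (ii), the bound $\rho\le1$ and the continuity of $s\mapsto\varphi(s)$ in $L^1$. Apply (iii) to $\zeta_j(s)\varphi$, where $\zeta_j\in C_c^\infty((t_1,t))$ rises from $0$ to $1$ on $[t_1,t_1+\frac1j]$, falls back to $0$ on $[t-\frac1j,t]$ and equals $1$ in between. As $j\to\infty$,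
\begin{equation}\label{eq:weak}
\int\rho(t)\varphi(t)-\int\rho(t_1)\varphi(t_1)=\int_{t_1}^t\!\!\int\big[\rho\,(\partial_s\varphi+\varepsilon\Delta\varphi)+F\cdot\nabla\varphi\big].
\end{equation}
Given $\psi\in C_c^\infty(\mathbb R^d)$, let $\phi(s)=e^{\varepsilon(t-s)\Delta}\psi$. All derivatives of $\phi$ are bounded on $[t_1,t]\times\mathbb R^d$, and $\partial_s\phi+\varepsilon\Delta\phi=0$. Take $\varphi=\chi_n\phi$ with $\chi_n(x)=\chi(x/n)$, $\chi\in C_c^\infty$, $\chi(0)=1$. Then $(\partial_s+\varepsilon\Delta)\varphi=\varepsilon(\phi\Delta\chi_n+2\nabla\chi_n\cdot\nabla\phi)$ and $\nabla\varphi-\chi_n\nabla\phi=\phi\nabla\chi_n$ are $O(1/n)$ uniformly. As $\|\rho(s)\|_1=M$ and $\|F(s)\|_1\le b_dM$, the limit $n\to\infty$ of \eqref{eq:weak} is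
\[
\int\rho(t)\psi=\int\rho(t_1)\,e^{\varepsilon(t-t_1)\Delta}\psi+\int_{t_1}^t\!\!\int F(s)\cdot\nabla e^{\varepsilon(t-s)\Delta}\psi .
\]
Since $G_s$ is even, this is \eqref{eq:duhamel} tested against $\psi$; the time integral in \eqref{eq:duhamel} converges absolutely in $L^1$ and in $L^\infty$ by \eqref{eq:H2} and \eqref{eq:S}.
\end{proof}

We shall use three further facts.

\emph{Integration by parts.} If $V\in W^{1,1}(\mathbb R^d;\mathbb R^d)$ then $\int\nabla\cdot V=0$, and the product of a $W^{1,1}$ function with a $W^{1,\infty}$ function is in $W^{1,1}$.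

\emph{From $L^2$ to $L^\infty$.} If $f$ has Lipschitz constant at most $\Lambda$, then $|f|\ge\frac12|f(x)|$ on the ball of radius $|f(x)|/2\Lambda$ about $x$. Integrating $|f|^2$ over this ball gives
\begin{equation}\label{eq:lip}
\|f\|_\infty^{d+2}\le4(2\Lambda)^d|B_1|^{-1}\|f\|_2^2 .
\end{equation}
Integrating $|f|$ instead shows that an integrable Lipschitz function tends to $0$ at infinity.

\emph{Nash's inequality.} For $f\in L^1\cap H^1$,
\begin{equation}\label{eq:nash}
\|f\|_2^{2+4/d}\le C_d\|\nabla f\|_2^2\,\|f\|_1^{4/d}.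
\end{equation}
(Split Plancherel's identity at $|\xi|=R$ to get $\|f\|_2^2\le CR^d\|f\|_1^2+R^{-2}\|\nabla f\|_2^2$, and optimize in $R$.)

\section{Regularity, uniformly in time}\label{sec:reg}

Differentiating \eqref{eq:duhamel} once puts two derivatives on the semigroup and produces the nonintegrable singularity $(t-s)^{-1}$. We therefore gain each derivative in two halves: \eqref{eq:H3} gives half a derivative for $\rho$, which passes to $F$ because $\nabla S=\nabla\mathcal B*\rho$ is as regular as $\rho$, and \eqref{eq:H4} then gives the full derivative. The a priori bound $\rho\le1$, which the factor $1-\rho$ provides, is what makes the constants independent of time and of the mass.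

\begin{lemma}\label{lem:reg}
For every integer $k\ge0$ and $\tau\in(0,1]$ there are $C\ge1$ and $N$, depending only on $k,\tau,d$, such that with $K=C(1+1/\varepsilon)^N$ every solution satisfies
\[
\|\nabla^j\rho(t)\|_\infty\le K,\qquad\|\nabla^j\rho(t)\|_1\le KM,\qquad0\le j\le k,\quad t\ge\tau .
\]
Moreover $\rho\in C^1\big((0,\infty);W^{k,1}\cap W^{k,\infty}\big)$ for all $k$, with $\partial_t\rho=\nabla\cdot J$, and $\rho(t)\to\rho_0$ in $L^1$ as $t\to0$.
\end{lemma}

\begin{proof}
Let $p\in\{1,\infty\}$, $M_1=M$, $M_\infty=1$. We argue by induction on $k$, for all $\tau$ at once. For $k=0$ take $K=1$. Assume the bounds for $k$, fix $\tau\in(0,\frac13]$, and let $K\ge1$ be the constant for $k$ and $\tau$. Below, $C$ depends only on $k,\tau,d$, and we use $\varepsilon^{-\alpha}\le1+1/\varepsilon$ for $0\le\alpha\le1$.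

\emph{The drift has $k$ derivatives.} Write $F=\rho\nabla S-\rho^2\nabla S$. By Leibniz's rule each component of $\nabla^kF$ is a sum of at most $C$ products, each made of one component of $\nabla^j\nabla S$ and one or two components of $\nabla^i\rho$, with $i,j\le k$. We have $\|\nabla^j\nabla S\|_\infty=\|\nabla\mathcal B*\nabla^j\rho\|_\infty\le b_dK$. Estimating one $\rho$-factor in $L^p$ and the other factors in $L^\infty$, we get $\|\nabla^kF(t)\|_p\le CK^3M_p$ for $t\ge\tau$.

\emph{Half a derivative more.} Let $t\ge2\tau$ and apply $\nabla^k$ to \eqref{eq:duhamel} with $t_1=t-\tau\ge\tau$: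
\begin{equation}\label{eq:dk}
\nabla^k\rho(t)=e^{\varepsilon\tau\Delta}\nabla^k\rho(t-\tau)-\int_{t-\tau}^t\nabla\cdot e^{\varepsilon(t-s)\Delta}\nabla^kF(s)\,ds .
\end{equation}
By \eqref{eq:H3},
\[
[\nabla^k\rho(t)]_p\le C(\varepsilon\tau)^{-1/4}KM_p+CK^3M_p\int_0^\tau(\varepsilon s)^{-3/4}\,ds\le C(1+1/\varepsilon)K^3M_p .
\]
For $j<k$, \eqref{eq:diff} gives $[\nabla^j\rho(t)]_p\le2KM_p$. Also $[\nabla^j\nabla S]_\infty\le b_d[\nabla^j\rho]_\infty$. Apply the product rule $D_h(fg)=D_hf\;g(\cdot+h)+f\,D_hg$ to the products above. In each resulting term exactly one factor is differenced, and we again put one $\rho$-factor, differenced or not, in $L^p$ and the rest in $L^\infty$. The differenced factor contributes $C(1+1/\varepsilon)K^3|h|^{1/2}$ and the others at most $CK^2$, so $[\nabla^kF(t)]_p\le C(1+1/\varepsilon)K^5M_p$ for $t\ge2\tau$.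

\emph{The full derivative.} Let $t\ge3\tau$, so that $t-\tau\ge2\tau$, and apply $\nabla$ to \eqref{eq:dk}. By \eqref{eq:H2} and \eqref{eq:H4},
\[
\|\nabla^{k+1}\rho(t)\|_p\le C(\varepsilon\tau)^{-1/2}KM_p+C(1+1/\varepsilon)K^5M_p\int_0^\tau(\varepsilon s)^{-3/4}\,ds\le C(1+1/\varepsilon)^2K^5M_p ;
\]
the distributional gradient passes under the time integral because the $L^p$ norm of the differentiated integrand is integrable in $s$. This is the claim for $k+1$ and $3\tau$, with a constant of the required form, and $3\tau$ is an arbitrary number in $(0,1]$.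

\emph{Regularity in time.} Let $X_k=W^{k,1}\cap W^{k,\infty}$. By what we have shown, $\rho$, $F$, $J$ and $\nabla\cdot J$ are bounded in $X_k$ on $[\tau,\infty)$ for every $k$. Identity \eqref{eq:weak} with $\varphi$ independent of time gives $\rho(t_2)-\rho(t_1)=\int_{t_1}^{t_2}\nabla\cdot J\,ds$, so $\rho$ is Lipschitz from $[\tau,\infty)$ to $X_k$ for every $k$. With subscripts denoting two times,
\[
F_2-F_1=(\rho_2-\rho_1)(1-\rho_1-\rho_2)\nabla S_2+a_1\,\nabla\mathcal B*(\rho_2-\rho_1),
\]
so by Leibniz's rule $F$ is Lipschitz in time with values in $X_k$, and then so are $J$ and $\nabla\cdot J$. Hence $\rho$ is $C^1$ with derivative $\nabla\cdot J$. Finally, \eqref{eq:duhamel} with $t_1=0$, \eqref{eq:H2} and \eqref{eq:S} give $\|\rho(t)-e^{\varepsilon t\Delta}\rho_0\|_1\le2\kappa b_dM(t/\varepsilon)^{1/2}$, and $e^{\varepsilon t\Delta}\rho_0\to\rho_0$ in $L^1$.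
\end{proof}

From now on $\rho(t)$, $t>0$, denotes the smooth representative. It is integrable and Lipschitz, so it tends to $0$ at infinity, and $t\mapsto\|\rho(t)\|_\infty$ is continuous on $(0,\infty)$. For $t>0$ all derivatives of $\rho$, $S$ and $J$ lie in $L^1\cap L^\infty$; every vector field integrated by parts below is then in $W^{1,1}$, and the computation \eqref{eq:L2} is rigorous. We fix constants $\Lambda_\rho,\Lambda_J>0$, depending only on $d$ and $\varepsilon$, that bound the Lipschitz constants of $\rho(t)$ and $J(t)$ for all $t\ge1$. Since $|\nabla J|\le\varepsilon|\nabla^2\rho|+|\nabla F|$, Lemma~\ref{lem:reg} and the bound on $\nabla F$ in its proof allow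
\begin{equation}\label{eq:Lambda}
\Lambda_\rho,\ \Lambda_J\le C\varepsilon^{-N}\quad\text{for }0<\varepsilon\le1,\qquad C,N\text{ depending only on }d .
\end{equation}

\section{A regularized energy and a bound on the flux}\label{sec:energy}

The entropy density satisfies $H''(r)=\frac1{r(1-r)}$. For $\delta\in(0,1]$ define $\Phi_\delta$ on $[0,1]$ by
\[
\Phi_\delta''(r)=\frac1{r(1-r)+\delta},\qquad\Phi_\delta(0)=\Phi_\delta'(0)=0,
\]
and set
\[
E_\delta(t)=\varepsilon\int\Phi_\delta(\rho(t))\,dx-\frac12\int\rho(t)S(t)\,dx,\qquad\omega(\delta)=4\delta\log\Big(1+\frac1{4\delta}\Big).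
\]
Note that $\omega(\delta)\to0$ as $\delta\to0$.

\begin{lemma}\label{lem:energy}
Let $\rho$ be a solution of mass $M$ and $\delta\in(0,1]$. Then $-\frac M2\le E_\delta(t)\le\varepsilon M\omega(\delta)/\delta$ for $t\ge0$, the function $E_\delta$ is $C^1$ on $(0,\infty)$, and
\begin{equation}\label{eq:diss}
\frac{dE_\delta}{dt}\le-\int\frac{|J|^2}{a+\delta}\,dx+\varepsilon M\omega(\delta),\qquad t>0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\Psi_\delta(r)=\delta\Phi_\delta'(r)=\int_0^r\frac{\delta\,ds}{s(1-s)+\delta}$. The integrand lies in $(0,1]$ and is symmetric about $\frac12$, and $s(1-s)\ge\frac s2$ on $[0,\frac12]$. Hence, for $r\in[0,1]$,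
\begin{equation}\label{eq:Psi}
0\le\Psi_\delta(r)\le r,\qquad\Psi_\delta(r)\le2\int_0^{1/2}\frac{\delta\,ds}{s/2+\delta}=\omega(\delta),\qquad0\le\Phi_\delta(r)\le r\,\frac{\omega(\delta)}\delta .
\end{equation}
Together with $0\le\int\rho S\le M$ this gives the bounds on $E_\delta$.

Since $0\le\Phi_\delta''\le1/\delta$, Taylor's formula gives $\big|\int[\Phi_\delta(\rho_2)-\Phi_\delta(\rho_1)-\Phi_\delta'(\rho_1)(\rho_2-\rho_1)]\big|\le\frac1{2\delta}\|\rho_2-\rho_1\|_\infty\|\rho_2-\rho_1\|_1$. As $\rho$ is $C^1$ with values in $L^1\cap L^\infty$ and $\mathcal B$ is even, $E_\delta$ is $C^1$ with $\frac{dE_\delta}{dt}=\int\big(\varepsilon\Phi_\delta'(\rho)-S\big)\nabla\cdot J$. Integrate by parts and substitute $\varepsilon\nabla\rho=J+a\nabla S$: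
\[
\frac{dE_\delta}{dt}=-\int J\cdot\Big(\frac{\varepsilon\nabla\rho}{a+\delta}-\nabla S\Big)=-\int\frac{|J|^2}{a+\delta}+\int\frac\delta{a+\delta}\,J\cdot\nabla S .
\]
The weight $\delta/(a+\delta)$ in the last integral is not small: it is close to $1$ where $\rho$ is near $0$ or $1$. Its primitive $\Psi_\delta$ is small, however, and we can reach it. First, $J\cdot\nabla S=\varepsilon\nabla\rho\cdot\nabla S-a|\nabla S|^2\le\varepsilon\nabla\rho\cdot\nabla S$. Next, $\frac\delta{a+\delta}\nabla\rho=\nabla\Psi_\delta(\rho)$, and $\Psi_\delta(\rho)\in W^{1,1}$ by \eqref{eq:Psi}. Integrating by parts and using $-\Delta S=\rho-S$,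
\[
\int\frac\delta{a+\delta}\,J\cdot\nabla S\le\varepsilon\int\nabla\Psi_\delta(\rho)\cdot\nabla S=\varepsilon\int\Psi_\delta(\rho)(\rho-S)\le\varepsilon\int\Psi_\delta(\rho)\,\rho\le\varepsilon\,\omega(\delta)M,
\]
where we dropped the term $-\Psi_\delta(\rho)S\le0$.
\end{proof}

\begin{proposition}\label{prop:flux}
For every solution of mass $M$ and every $T\ge1$,
\[
\int_1^{1+T}\|J(t)\|_2^2\,dt\le\frac54M\Big(\frac12+8\varepsilon\log(1+T)\Big).
\]
\end{proposition}

\begin{proof}
Take $\delta=1/T\le1$, so that $a+\delta\le\frac54$ and $\omega(\delta)/\delta=T\omega(\delta)=4\log(1+\frac T4)$. Integrating \eqref{eq:diss} over $[1,1+T]$ gives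
\[
\frac45\int_1^{1+T}\|J\|_2^2\,dt\le E_\delta(1)-E_\delta(1+T)+\varepsilon MT\omega(\delta)\le\frac M2+8\varepsilon M\log\Big(1+\frac T4\Big).\qedhere
\]
\end{proof}

\section{A small flux forces a low density}\label{sec:small}

The next lemma is the quantitative form of Example~\ref{ex:stat}. It concerns a single time, and it uses about $S$ only that $0\le S\le1$.

\begin{lemma}\label{lem:static}
Let $\varepsilon,M>0$ and $\mu\in(0,\frac12]$. Put $q=e^{-1-1/\varepsilon}$ and define $R$ by $|B_R|\,\mu q=2M$. Let $\rho,S\in C^1(\mathbb R^d)$ take values in $[0,1]$, with $\int\rho=M$ and $\rho(x)\to0$ as $|x|\to\infty$, and let $J=\varepsilon\nabla\rho-\rho(1-\rho)\nabla S$. If $\|J\|_\infty\le\frac{\varepsilon\mu q}{2R}$, then $\|\rho\|_\infty<\mu$.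
\end{lemma}

\begin{proof}
Suppose $\|\rho\|_\infty\ge\mu$. Since $\rho$ is continuous and tends to $0$, it attains its maximum and takes every value between $0$ and the maximum, so $\rho(x_0)=\mu$ for some $x_0$. Fix a unit vector $e$ and regard all functions as functions of $s\ge0$ along the ray $x_0+se$. We have $a(0)=\mu(1-\mu)\ge\frac\mu2>\frac{\mu q}2$. Let $r^*$ be the largest $r\in[0,R]$ such that $a\ge\frac{\mu q}2$ on $[0,r]$. On $[0,r^*]$ we have $0<\rho<1$, and \eqref{eq:u} gives
\[
|u(s)-u(0)|\le R\,\frac{2\|J\|_\infty}{\varepsilon\mu q}\le1 .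
\]
Since $|S(s)-S(0)|\le1$, it follows that $\big|\log\frac\rho{1-\rho}-\log\frac\mu{1-\mu}\big|\le1+\frac1\varepsilon$, that is,
\[
\frac\rho{1-\rho}\ge\frac{q\mu}{1-\mu},\qquad\frac{1-\rho}\rho\ge\frac{q(1-\mu)}\mu\qquad\text{on }[0,r^*].
\]
Solving for $\rho$ and for $1-\rho$, and noting that both denominators below are less than $1$ because $q<1$,
\[
\rho\ge\frac{q\mu}{1-\mu+q\mu}>q\mu,\qquad1-\rho\ge\frac{q(1-\mu)}{\mu+q(1-\mu)}>q(1-\mu)\ge q\mu .
\]
One of the numbers $\rho$, $1-\rho$ is at least $\frac12$ and the other exceeds $q\mu$, so $a(r^*)>\frac{\mu q}2$ strictly. If $r^*<R$, continuity would let us increase $r^*$; hence $r^*=R$. As $e$ was arbitrary, $\rho>\mu q$ on the ball of radius $R$ about $x_0$, and $M>|B_R|\,\mu q=2M$, a contradiction.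
\end{proof}

\begin{remark}
Three features of \eqref{eq:KS} enter here. The field is bounded, because $\rho\le1$ and $\|\mathcal B\|_1=1$. The function $H'(r)=\log\frac r{1-r}$ is unbounded at both ends of $(0,1)$, so that a bounded variation of $S/\varepsilon$ cannot bring $\rho$ to $0$ or $1$; the singularity at $0$ is the trace of the linear diffusion, and if $H'$ were bounded near $0$ the argument would give no lower bound on $\rho$ for small $\varepsilon$. Finally the mass is finite; constants have $J=0$ and do not decay.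
\end{remark}

\begin{proposition}\label{prop:once}
For $\mu\in(0,\frac12]$ there is $T=T(\mu,d,\varepsilon,M)\ge1$ such that every solution of mass $M$ has a time $t\in[1,1+T]$ with $\|\rho(t)\|_\infty<\mu$. For $\varepsilon\le1$ one can take $T\le C(1+M)^N\mu^{-N}e^{N/\varepsilon}$ with $C,N$ depending only on $d$.
\end{proposition}

\begin{proof}
With $q$ and $R$ as in Lemma~\ref{lem:static}, let
\[
T=\max\{1,\Theta^2\},\qquad\Theta=40\,(2\Lambda_J)^d|B_1|^{-1}M(1+\varepsilon)\Big(\frac{2R}{\varepsilon\mu q}\Big)^{d+2}.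
\]
We have $\log(1+T)\le\sqrt T$, because $v\mapsto v-\log(1+v^2)$ vanishes at $0$ and has derivative $\frac{(1-v)^2}{1+v^2}\ge0$. By Proposition~\ref{prop:flux} the mean of the continuous function $\|J(t)\|_2^2$ over $[1,1+T]$ is at most $\frac54M(\frac12+8\varepsilon)T^{-1/2}\le10M(1+\varepsilon)T^{-1/2}$, so some $t\in[1,1+T]$ has $\|J(t)\|_2^2\le10M(1+\varepsilon)/\Theta$. By \eqref{eq:lip} with $\Lambda=\Lambda_J$,
\[
\|J(t)\|_\infty^{d+2}\le40\,(2\Lambda_J)^d|B_1|^{-1}M(1+\varepsilon)\,\Theta^{-1}=\Big(\frac{\varepsilon\mu q}{2R}\Big)^{d+2},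
\]
and Lemma~\ref{lem:static} applies to $\rho(t)$ and $S(t)$.

Let $\varepsilon\le1$. Since $R^{d+2}=\big(2M/(|B_1|\mu q)\big)^{1+2/d}\le C(1+M)^3(\mu q)^{-3}$, \eqref{eq:Lambda} gives $\Theta\le C\varepsilon^{-Nd-d-2}(1+M)^4(\mu q)^{-d-5}$. Now use $q^{-1}\le e^{2/\varepsilon}$ and $\varepsilon^{-1}\le e^{1/\varepsilon}$.
\end{proof}

\section{A low density persists}\label{sec:trap}

The maximum principle does not keep $\|\rho\|_\infty$ small. At a maximum point of $\rho(t)$ we have $\partial_t\rho=\varepsilon\Delta\rho+a(\rho-S)$, and there $\rho-S\ge0$ by \eqref{eq:S}. The $L^2$ norm, on the other hand, is monotone at low density by \eqref{eq:L2}, and \eqref{eq:lip} converts it back into a uniform bound. The price is that we must start from a level $\mu_0$ lower than the level $\eta$ that we want to keep.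

\begin{lemma}\label{lem:trap}
Let $0<\eta\le\varepsilon/8$ and
\[
\mu_0=\min\Big\{\frac12,\ \frac\eta2,\ \frac{|B_1|(\eta/2)^{d+2}}{4(2\Lambda_\rho)^dM}\Big\}.
\]
If $\|\rho(t_0)\|_\infty\le\mu_0$ for some $t_0\ge1$, then $\|\rho(t)\|_\infty\le\eta$ for all $t\ge t_0$.
\end{lemma}

\begin{proof}
Let $y(t)=\|\rho(t)\|_2^2$. At times when $\|\rho\|_\infty\le\varepsilon/8$, \eqref{eq:L2} and $a\le\rho$ give
\begin{equation}\label{eq:y}
y'\le-\varepsilon\|\nabla\rho\|_2^2 .
\end{equation}
Let $t^*$ be the supremum of the $t\ge t_0$ such that $\|\rho\|_\infty\le\eta$ on $[t_0,t]$. Since $\mu_0\le\eta/2$ and $\|\rho(t)\|_\infty$ is continuous, $t^*>t_0$. On $[t_0,t^*)$ the function $y$ is nonincreasing, so $y\le y(t_0)\le M\mu_0$, and \eqref{eq:lip} with $\Lambda=\Lambda_\rho$ gives $\|\rho\|_\infty^{d+2}\le4(2\Lambda_\rho)^d|B_1|^{-1}M\mu_0\le(\eta/2)^{d+2}$. If $t^*$ were finite, then $\|\rho(t^*)\|_\infty\le\eta/2$ by continuity, and $\|\rho\|_\infty\le\eta$ would hold slightly beyond $t^*$. Hence $t^*=\infty$.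
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:decay}(a)]
Let $0<\eta\le\varepsilon/8$. Proposition~\ref{prop:once} with $\mu=\mu_0$ and Lemma~\ref{lem:trap} show that every solution of mass $M$ satisfies
\begin{equation}\label{eq:T0}
\|\rho(t)\|_\infty\le\eta\qquad\text{for all }t\ge T_0(\eta):=1+T(\mu_0,d,\varepsilon,M).
\end{equation}
Since $\eta$ can be taken arbitrarily small, the solution decays.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:time}(a)]
Let $\varepsilon\le1$, $0<\theta<1$ and $\eta=\min\{\theta,\varepsilon/8\}\ge\theta\varepsilon/8$. By \eqref{eq:Lambda},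
\[
\mu_0^{-1}\le2+\frac{16}{\theta\varepsilon}+C\varepsilon^{-Nd}M\Big(\frac{16}{\theta\varepsilon}\Big)^{d+2}\le C(1+M)(\theta\varepsilon)^{-N'},\qquad N'=Nd+d+2 .
\]
Inserting this into the bound for $T$ in Proposition~\ref{prop:once} and using $\varepsilon^{-1}\le e^{1/\varepsilon}$, we get $T_0(\eta)\le C(1+M)^N\theta^{-N}e^{N/\varepsilon}$ with new $C,N$ depending only on $d$. The numbers $1+M$, $\theta^{-1}$, $e^{1/\varepsilon}$ are at least $1$, so we may replace both $C$ and $N$ by $\max\{C,N\}$. The claim follows from \eqref{eq:T0}.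
\end{proof}

\section{The rate of the heat equation}\label{sec:rate}

In this section and the next, $T_0=T_0(\varepsilon/8)$, so that $\|\rho(t)\|_\infty\le\varepsilon/8$ for $t\ge T_0$, and $C,c>0$ depend only on $d,\varepsilon,M$. To obtain the rate $t^{-d/2}$ we want to run the $L^1\to L^\infty$ smoothing of the heat semigroup over the whole interval $[t/2,t]$. In time $\tau$ a drift of speed $\beta$ moves mass a distance $\beta\tau$, and diffusion moves it a distance $(\varepsilon\tau)^{1/2}$. The next lemma says that smoothing holds when the ratio $\beta(\tau/\varepsilon)^{1/2}$ is small.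

\begin{lemma}\label{lem:smooth}
There are $\kappa_*,C_*>0$ depending only on $d$ with the following property. If $t_1>0$, $\|\nabla S\|_\infty\le\beta$ on $[t_1,t_1+\tau]$ and $\beta(\tau/\varepsilon)^{1/2}\le\kappa_*$, then
\[
\|\rho(t_1+s)\|_\infty\le C_*(\varepsilon s)^{-\frac d{2p}}\|\rho(t_1)\|_p,\qquad p\in\{1,2\},\quad0<s\le\tau .
\]
\end{lemma}

\begin{proof}
Let $\kappa_*=2^{-d/2-2}/\kappa$ with $\kappa$ from Lemma~\ref{lem:heat}. On $[t_1,t_1+\tau]$ we have $|F|\le\beta\rho$. Let
\[
P=\sup_{0\le s\le\tau}\|\rho(t_1+s)\|_p,\qquad Q=\sup_{0<s\le\tau}s^{\frac d{2p}}\|\rho(t_1+s)\|_\infty ;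
\]
both are finite because $0\le\rho\le1$ and $\int\rho=M$. By \eqref{eq:duhamel}, \eqref{eq:H1} and \eqref{eq:H2} with $m=p$, we have $P\le\|\rho(t_1)\|_p+2\kappa\beta(\tau/\varepsilon)^{1/2}P$, and $2\kappa\kappa_*\le\frac12$, so $P\le2\|\rho(t_1)\|_p$. For $Q$, split the time integral in \eqref{eq:duhamel} at the midpoint. On the first half we use \eqref{eq:H2} from $L^p$ to $L^\infty$, on the second half from $L^\infty$ to $L^\infty$:
\begin{align*}
\int_0^{s/2}\kappa\big(\varepsilon(s-\sigma)\big)^{-\frac d{2p}-\frac12}\beta P\,d\sigma&\le\kappa\beta P\Big(\frac{\varepsilon s}2\Big)^{-\frac d{2p}-\frac12}\frac s2\le\kappa2^{\frac d2}\beta\Big(\frac s\varepsilon\Big)^{\frac12}(\varepsilon s)^{-\frac d{2p}}P,\\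
\int_{s/2}^s\kappa\big(\varepsilon(s-\sigma)\big)^{-\frac12}\beta Q\,\sigma^{-\frac d{2p}}\,d\sigma&\le2\kappa\beta Q\Big(\frac s2\Big)^{-\frac d{2p}}\Big(\frac s{2\varepsilon}\Big)^{\frac12}\le\kappa2^{\frac d2+1}\beta\Big(\frac s\varepsilon\Big)^{\frac12}s^{-\frac d{2p}}Q .
\end{align*}
By the choice of $\kappa_*$, and with \eqref{eq:H1} for the first term of \eqref{eq:duhamel},
\[
Q\le\kappa\varepsilon^{-\frac d{2p}}\|\rho(t_1)\|_p+\tfrac14\varepsilon^{-\frac d{2p}}P+\tfrac12Q ,
\]
so $Q\le(2\kappa+1)\varepsilon^{-\frac d{2p}}\|\rho(t_1)\|_p$.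
\end{proof}

To apply the lemma with $\tau=t/2$ we need $\|\nabla S(t)\|_\infty=o(t^{-1/2})$. Decay of $\|\rho\|_2$ alone yields $\|\nabla S\|_\infty\le Ct^{-d/4}$, which suffices only for $d\ge3$. For $d\le2$ we use the decay of $\nabla\rho$, which is also needed in Section~\ref{sec:asym}.

\begin{lemma}\label{lem:L2H1}
For $t>T_0$,
\[
\|\rho(t)\|_2^2\le C(t-T_0)^{-\frac d2},\qquad\|\nabla\rho(t)\|_2^2\le C(t-T_0)^{-\frac d2-1}.
\]
\end{lemma}

\begin{proof}
Let $y=\|\rho\|_2^2$ and $z=\|\nabla\rho\|_2^2$. Both are positive, since $\rho(t)$ is integrable and nonzero, hence not constant. By \eqref{eq:y} and \eqref{eq:nash}, $y'\le-c\,y^{1+2/d}$ for $t\ge T_0$. Thus $(y^{-2/d})'\ge\frac{2c}d$, and $y(t)^{-2/d}\ge\frac{2c}d(t-T_0)$, which is the first bound.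

Since $\partial_t\rho=\varepsilon\Delta\rho-(1-2\rho)\nabla\rho\cdot\nabla S-a\Delta S$,
\[
\frac12z'=-\int\Delta\rho\;\partial_t\rho=-\varepsilon\|\Delta\rho\|_2^2+\int\Delta\rho\,(1-2\rho)\nabla\rho\cdot\nabla S+\int a\,\Delta\rho\,\Delta S .
\]
By \eqref{eq:S2} the last integral is at most $\|\rho\|_\infty\|\Delta\rho\|_2^2$. By $|1-2\rho|\le1$, H\"older's inequality and \eqref{eq:S2}, the middle one is at most $\|\Delta\rho\|_2\|\nabla\rho\|_4^2$. To bound the $L^4$ norm, integrate by parts:
\[
\int|\nabla\rho|^4=-\int\rho\,\nabla\cdot\big(|\nabla\rho|^2\nabla\rho\big)=-\int\rho\,\big(|\nabla\rho|^2\Delta\rho+2\nabla\rho\cdot\nabla^2\rho\,\nabla\rho\big)\le3\|\rho\|_\infty\|\nabla\rho\|_4^2\|\Delta\rho\|_2,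
\]
where $\|\nabla^2\rho\|_2=\|\Delta\rho\|_2$ by Plancherel's identity. So $\|\nabla\rho\|_4^2\le3\|\rho\|_\infty\|\Delta\rho\|_2$, and
\[
\tfrac12z'\le-\big(\varepsilon-4\|\rho\|_\infty\big)\|\Delta\rho\|_2^2\le-\tfrac\varepsilon2\|\Delta\rho\|_2^2,\qquad t\ge T_0 ;
\]
this is where the level $\varepsilon/8$ is needed. Since $z=-\int\rho\Delta\rho\le y^{1/2}\|\Delta\rho\|_2$, we get $z'\le-\varepsilon z^2/y\le-c(t-T_0)^{d/2}z^2$. Thus $(1/z)'\ge c(t-T_0)^{d/2}$, and integration from $T_0$ gives the second bound.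
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:decay}(b)]
Let $T_1=2T_0+2$.

\emph{A first rate in $L^\infty$.} Let $\tau=\min\{1,\varepsilon\kappa_*^2/b_d^2\}$ and $t\ge T_1$; then $t-\tau-T_0\ge t/2$. By \eqref{eq:S}, Lemma~\ref{lem:smooth} applies on $[t-\tau,t]$ with $\beta=b_d$. With $p=2$ and Lemma~\ref{lem:L2H1} it gives $\|\rho(t)\|_\infty\le C\|\rho(t-\tau)\|_2\le Ct^{-d/4}$.

\emph{Decay of the drift velocity.} For $t\ge T_1$ we have $\|\nabla S(t)\|_\infty\le Ct^{-3/4}$. If $d\ge3$, this follows from $\|\nabla S\|_\infty\le b_d\|\rho\|_\infty\le Ct^{-d/4}$. If $d\le2$, then $\mathcal B\in L^2$, and $\|\nabla S\|_\infty\le\|\mathcal B\|_2\|\nabla\rho\|_2\le Ct^{-d/4-1/2}\le Ct^{-3/4}$.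

\emph{The sharp rate.} Let $t\ge2T_1$ and consider Lemma~\ref{lem:smooth} on $[t/2,t]$ with $\tau=t/2$, $\beta=C(t/2)^{-3/4}$ and $p=1$. The hypothesis reads $C\varepsilon^{-1/2}(t/2)^{-1/4}\le\kappa_*$ and holds for $t\ge T_2$, with $T_2$ depending only on $d,\varepsilon,M$. Hence $\|\rho(t)\|_\infty\le C_*(\varepsilon t/2)^{-d/2}M$ for $t\ge T_3=\max\{2T_1,T_2\}$. For $t\le T_3$ we have $\|\rho(t)\|_\infty\le1\le(1+T_3)^{d/2}(1+t)^{-d/2}$. So $\|\rho(t)\|_\infty\le C(1+t)^{-d/2}$ for all $t\ge0$, and \eqref{eq:interp} gives the bound for every $p$ with the constant $\max\{C,M\}$.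
\end{proof}

\section{Convergence to the heat kernel}\label{sec:asym}

By \eqref{eq:duhamel} with $t_1=0$, the difference $\rho(t)-e^{\varepsilon t\Delta}\rho_0$ is the integral of $-\nabla\cdot e^{\varepsilon(t-s)\Delta}F(s)$ over $(0,t)$. The drift is quadratic in $\rho$, and it decays faster than the solution.

\begin{proof}[Proof of Theorem~\ref{thm:decay}(c)]
For $s\ge T_1$ we have $\|\rho\|_2\le Cs^{-d/4}$, $\|\nabla S\|_2\le\|\nabla\rho\|_2\le Cs^{-d/4-1/2}$ and $\|\rho\|_\infty\le Cs^{-d/2}$, by Lemma~\ref{lem:L2H1} and part (b). From $|F|\le\rho|\nabla S|$ we get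
\[
\|F\|_1\le\|\rho\|_2\|\nabla S\|_2,\qquad\|F\|_\infty\le b_d\|\rho\|_\infty^2,\qquad\|F\|_2\le\|\rho\|_\infty\|\nabla S\|_2 .
\]
For $s\le T_1$ we use $\|F\|_1\le b_dM$, $\|F\|_\infty\le b_d$ and $\|F\|_2\le b_dM^{1/2}$. Altogether, for all $s>0$,
\[
\|F(s)\|_1\le C(1+s)^{-\frac{d+1}2},\qquad\|F(s)\|_\infty\le C(1+s)^{-d},\qquad\|F(s)\|_2\le C(1+s)^{-\frac54}\ \text{ if }d=1 .
\]
Let $t\ge2$, so that $\ell_d(t)\ge1$, and let $f(t)=\rho(t)-e^{\varepsilon t\Delta}\rho_0$. We have $\int_0^{t/2}(1+s)^{-\frac{d+1}2}ds\le2\ell_d(t)$: the integral is $\log(1+\frac t2)$ for $d=1$ and at most $\frac2{d-1}$ for $d\ge2$.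

For $p=1$, \eqref{eq:H2} from $L^1$ to $L^1$ and a split at $t/2$ give
\[
\|f(t)\|_1\le C\int_0^t(t-s)^{-\frac12}(1+s)^{-\frac{d+1}2}ds\le Ct^{-\frac12}\ell_d(t)+Ct^{-\frac{d+1}2}t^{\frac12}\le Ct^{-\frac12}\ell_d(t).
\]
For $p=\infty$, on $[0,t/2]$ we use \eqref{eq:H2} from $L^1$ to $L^\infty$ and get
\[
C\int_0^{t/2}(t-s)^{-\frac{d+1}2}\|F(s)\|_1\,ds\le Ct^{-\frac{d+1}2}\ell_d(t).
\]
On $[t/2,t]$ the singularity must be integrable. If $d\ge2$, the $L^\infty\to L^\infty$ bound gives $C\int_{t/2}^t(t-s)^{-1/2}\|F\|_\infty\,ds\le Ct^{\frac12-d}\le Ct^{-\frac{d+1}2}$. If $d=1$ this would give only $t^{-1/2}$; the $L^2\to L^\infty$ bound gives instead $C\int_{t/2}^t(t-s)^{-3/4}\|F\|_2\,ds\le Ct^{\frac14-\frac54}=Ct^{-1}$. Hence $\|f(t)\|_\infty\le Ct^{-\frac{d+1}2}\ell_d(t)$ in all dimensions. Inequality \eqref{eq:interp} gives the first claim, since $\frac1{2p}+\frac{d+1}2(1-\frac1p)=\frac d2(1-\frac1p)+\frac12$.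

For the second claim write $e^{\varepsilon t\Delta}\rho_0-MG_{\varepsilon t}=\int\rho_0(v)\big(G_{\varepsilon t}(\cdot-v)-G_{\varepsilon t}\big)\,dv$. By \eqref{eq:diff} and scaling,
\[
t^{\frac d2(1-\frac1p)}\|e^{\varepsilon t\Delta}\rho_0-MG_{\varepsilon t}\|_p\le C\int\rho_0(v)\min\{1,|v|(\varepsilon t)^{-1/2}\}\,dv,
\]
and the right side tends to $0$ by dominated convergence. As $t^{-1/2}\ell_d(t)\to0$, we conclude that $t^{\frac d2(1-\frac1p)}\|\rho(t)-MG_{\varepsilon t}\|_p\to0$. Since $\|G_{\varepsilon t}\|_p=t^{-\frac d2(1-\frac1p)}\|G_\varepsilon\|_p$, we get $t^{\frac d2(1-\frac1p)}\|\rho(t)\|_p\to M\|G_\varepsilon\|_p>0$. This shows that the rates in (b) are optimal, and $\|G_\varepsilon\|_\infty=(4\pi\varepsilon)^{-d/2}$.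
\end{proof}

\section{An exponentially long wait}\label{sec:lower}

Let $\rho_0=\mathbf 1_{B_r}$, $M=|B_r|$ and $S_0=\mathcal B*\rho_0$. This datum has zero entropy and energy $-\frac12Ms_0$. To become flat the solution must give up interaction energy, and since $E$ does not increase, the term $\varepsilon\int H(\rho)$ has to fall by an amount of order $Ms_0$. The entropy of a density spread over a length $W$ is no lower than about $-dM\log W$, so $W$ must be exponentially large in $1/\varepsilon$. The drift velocity is bounded, so $W$ grows at most linearly in time. We prove these three statements in turn.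

\begin{proof}[Proof of Theorem~\ref{thm:time}(b)]
\emph{The energy does not exceed its initial value.} We claim that for $t\ge0$
\begin{equation}\label{eq:Ebound}
\varepsilon\int H(\rho(t))-\frac12\int\rho(t)S(t)\le-\frac12Ms_0 ,
\end{equation}
where the first integral is defined in $[-\infty,0]$ because $H\le0$. We derive it from \eqref{eq:diss}. The function $\Phi_\delta$ does not vanish at $1$, so we subtract a linear function: let $\widetilde\Phi_\delta(r')=\Phi_\delta(r')-r'\Phi_\delta(1)$ for $r'\in[0,1]$, and let $\widetilde E_\delta$ be $E_\delta$ with $\widetilde\Phi_\delta$ in place of $\Phi_\delta$. The function $H-\widetilde\Phi_\delta$ is continuous on $[0,1]$, vanishes at $0$ and $1$, and is convex, since $H''\ge\Phi_\delta''=\widetilde\Phi_\delta''$ on $(0,1)$. Hence $H\le\widetilde\Phi_\delta$. By conservation of mass $\widetilde E_\delta=E_\delta-\varepsilon\Phi_\delta(1)M$, so \eqref{eq:diss} gives $\frac d{dt}\widetilde E_\delta\le\varepsilon M\omega(\delta)$ for $t>0$. Moreover $\widetilde E_\delta$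 is continuous at $t=0$: indeed $\rho(t)\to\rho_0$ in $L^1$ by Lemma~\ref{lem:reg}, $\widetilde\Phi_\delta$ is Lipschitz, and $|\int\rho S-\int\rho_0S_0|=|\int(\rho-\rho_0)(S+S_0)|\le2\|\rho-\rho_0\|_1$ because $\mathcal B$ is even. Since $\rho_0$ takes only the values $0$ and $1$, we have $\widetilde E_\delta(0)=-\frac12Ms_0$. Therefore the left side of \eqref{eq:Ebound} is at most $\widetilde E_\delta(t)\le-\frac12Ms_0+t\varepsilon M\omega(\delta)$, and we let $\delta\to0$.

\emph{The first moment grows at most linearly.} Let $w=\sqrt{1+|x|^2}$. Then $\nabla w=x/w$ and $\Delta w=\big(d+(d-1)|x|^2\big)/w^3$, so $|\nabla w|\le1$ and $0\le\Delta w\le d$. As we do not yet know that $\int w\rho$ is finite, we truncate: let $w_n=f_n(w)$ with $f_n(w)=\frac w{1+w/n}$. Then $0<f_n'\le1$ and $f_n''<0$, the function $w_n$ is bounded with bounded first and second derivatives, $|\nabla w_n|\le1$, and $\Delta w_n=f_n'(w)\Delta w+f_n''(w)|\nabla w|^2\le d$. For $t>0$, by Lemma~\ref{lem:reg} and \eqref{eq:S},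
\[
\frac d{dt}\int w_n\rho=-\int\nabla w_n\cdot J=\int\big(\varepsilon\rho\,\Delta w_n+F\cdot\nabla w_n\big)\le M(\varepsilon d+b_d),
\]
and $\int w_n\rho$ is continuous at $t=0$. Integrating, and letting $n\to\infty$ by monotone convergence, we find that $W(t)=\frac1M\int w\rho(t)$ satisfies
\begin{equation}\label{eq:W}
W(t)\le W(0)+(\varepsilon d+b_d)t\le\sqrt{1+r^2}+(d+b_d)t\qquad\text{for }\varepsilon\le1 .
\end{equation}

\emph{The moment bounds the entropy from below.} Fix $t$, write $W=W(t)$, and compare $\rho$ with the density $g=Me^{-w/W}/Z$, where $Z=\int e^{-w/W}dx$. Since $w\ge|x|$, we have $Z\le\gamma_dW^d$ with $\gamma_d=\int e^{-|x|}dx$. The inequality $v\log v\ge v-1$ with $v=\rho/g$ gives $\rho\log\rho\ge\rho\log g+\rho-g$. Here $\int(\rho-g)=0$ and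
\[
\int\rho\log g=M\log M-M\log Z-\frac1W\int w\rho=M\log M-M\log Z-M .
\]
The same inequality with $v=1-\rho$ gives $(1-\rho)\log(1-\rho)\ge-\rho$. Adding up,
\begin{equation}\label{eq:Hlow}
\int H(\rho(t))\ge M\Big(\log\frac M{\gamma_d}-2-d\log W(t)\Big).
\end{equation}

\emph{Conclusion.} Suppose $\|\rho(t)\|_\infty\le s_0/2$. Then $S(t)\le s_0/2$ by \eqref{eq:S}, so $\frac12\int\rho S\le\frac14Ms_0$, and \eqref{eq:Ebound} gives $\varepsilon\int H(\rho(t))\le-\frac14Ms_0$. With \eqref{eq:Hlow} this yields $d\log W(t)\ge\frac{s_0}{4\varepsilon}+\log\frac M{\gamma_d}-2$, and with \eqref{eq:W},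
\[
\sqrt{1+r^2}+(d+b_d)\,t\ \ge\ W(t)\ \ge\ \Big(\frac M{e^2\gamma_d}\Big)^{1/d}e^{s_0/(4d\varepsilon)} .
\]
This is the claim, with $c=\frac1{d+b_d}\big(\frac{|B_r|}{e^2\gamma_d}\big)^{1/d}$ and $C=\frac{\sqrt{1+r^2}}{d+b_d}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{KS}
\emph{The Keller--Segel model for chemotaxis with prevention of overcrowding: linear vs.\ nonlinear diffusion},
\texttt{https://people.disim.univaq.it/\textasciitilde{}mdifrance/lucidibanff.pdf}

\end{thebibliography}
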